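\title{The differences of cyclic projections onto convex sets converge}

\begin{abstract}
Let $C_1,\dots,C_N$ be nonempty closed convex subsets of a real Hilbert space, possibly with empty intersection, and project onto them cyclically. We prove the convergent differences conjecture: for every $N\ge 2$ and every starting point, the differences between consecutive iterates converge in norm. The limit does not depend on the starting point and is determined by a variational inequality on $N$-tuples modulo translation. The distance between successive iterates in the same set is $o(n^{-1/2})$, and the exponent cannot be increased. We also describe the fixed points of the composition of the projections and the behavior of the iterates, and we extend the theorem to cyclic proximal maps.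
\end{abstract}

\section{Introduction}

Let $H$ be a real Hilbert space, let $N\ge 2$, and let $C_1,\dots,C_N$ be nonempty closed convex subsets of $H$, whose intersection may be empty. Let $P_i$ be the nearest point projection onto $C_i$. The \emph{method of cyclic projections} starts at a point $x_0\in H$, projects onto $C_1,\dots,C_N$ in this order, and repeats:
\begin{equation}\label{eq:iter}
x_0^1:=x_0,\qquad x_i^n:=P_i\,x_{i-1}^n\quad(1\le i\le N),\qquad x_0^{n+1}:=x_N^n\qquad(n\ge 1).
\end{equation}
Thus $x_i^n$ is the $n$th iterate in $C_i$. The $n$th \emph{sweep} is the path $x_0^n\to x_1^n\to\dots\to x_N^n$, and its steps are the \emph{differences}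
\[
d_i^n:=x_i^n-x_{i-1}^n\quad(1\le i\le N),\qquad D^n:=(d_1^n,\dots,d_N^n)\in H^N .
\]
So $d_{i+1}^n=x_{i+1}^n-x_i^n$ for $1\le i<N$, and $d_1^{n+1}=x_1^{n+1}-x_N^n$.

If the sets have no common point, the iterates cannot all converge to one point, and they may leave every bounded set; this happens for the horizontal axis of the plane and the region above a branch of a hyperbola (Section~\ref{sec:sharp}). The differences forget where a sweep takes place and record only its shape, so they can converge even when the iterates escape. Two cases are known.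
\begin{itemize}
\item[(a)] If $N=2$, then for every starting point $x_2^n-x_1^n\to g$ and $x_1^{n+1}-x_2^n\to -g$ in norm, where $g$ is the point of least norm in $\overline{C_2-C_1}$.
\item[(b)] If $\bigcap_{i=1}^N C_i\ne\emptyset$, then $d_i^n\to 0$ in norm for every $i$.
\end{itemize}
The \emph{convergent differences conjecture} of \cite{cyclic} asserts that the same holds in general: for every $N\ge2$, all sets $C_1,\dots,C_N$ as above, every starting point and every $i$, the sequence $(d_i^n)_n$ converges in norm. We prove it.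

\begin{theorem}\label{thm:main}
Let $N\ge 2$, let $C_1,\dots,C_N$ be nonempty closed convex subsets of a real Hilbert space $H$, and let $D^*=(D_1^*,\dots,D_N^*)\in H^N$ be the vector of Proposition~\ref{prop:VI}, which depends only on $(C_1,\dots,C_N)$ and satisfies $\sum_i D_i^*=0$. For every starting point, $D^n\to D^*$ in norm; that is, $x_{i+1}^n-x_i^n\to D_{i+1}^*$ for $1\le i<N$ and $x_1^{n+1}-x_N^n\to D_1^*$. Moreover, $\|x_i^{n+1}-x_i^n\|=o(n^{-1/2})$ for every $i$.
\end{theorem}

The last assertion is a rate for \emph{asymptotic regularity}, the property that $x_i^{n+1}-x_i^n\to0$. The proof uses no asymptotic regularity result. The rate is proved along the way, and it is the step that turns convergence of $D^n$ on average into convergence in norm.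

Section~\ref{sec:limit} constructs $D^*$ and recovers the limits in (a) and (b). Section~\ref{sec:two} explains why the rate $o(n^{-1/2})$ is what the proof needs and derives it by hand for two sets. Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. The remaining sections treat fixed points and the iterates themselves (Corollary~\ref{cor:fix}), the sharpness of the rates (Proposition~\ref{prop:sharp}), and proximal maps in place of projections (Theorem~\ref{thm:prox}).

\section{Cycles and the limit vector}\label{sec:limit}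

\subsection{Projections}
Let $C$ be a nonempty closed convex subset of a real Hilbert space. Every point $x$ has a unique nearest point $P_Cx$ in $C$, and it is characterized by an obtuse angle condition:
\begin{equation}\label{eq:char}
y=P_Cx\iff y\in C\ \text{ and }\ \langle y-x,\,p-y\rangle\ge0\quad\text{for all }p\in C .
\end{equation}
Let $y=P_Cx$ and $y'=P_Cx'$. Adding \eqref{eq:char} for $(x,y)$ with $p=y'$ and for $(x',y')$ with $p=y$ gives $\langle x-x',y-y'\rangle\ge\|y-y'\|^2$. Expanding the second square below and using this inequality, we obtain \emph{firm nonexpansiveness}: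
\begin{equation}\label{eq:firm}
\|y-y'\|^2+\|(y-x)-(y'-x')\|^2\le\|x-x'\|^2 .
\end{equation}
In particular $P_C$ is nonexpansive: $\|P_Cx-P_Cx'\|\le\|x-x'\|$.

\subsection{The variational inequality of a cycle}
We give $H^N$ the inner product $\langle c,c'\rangle=\sum_i\langle c_i,c_i'\rangle$ and put $\mathbf C:=C_1\times\dots\times C_N$. For a tuple $c=(c_1,\dots,c_N)$ we set $c_0:=c_N$ and define the cyclic shift $R$ and the cyclic difference operator $A$ by
\[
(Rc)_i:=c_{i-1},\qquad A:=\mathrm{Id}-R,\qquad\text{so that}\quad (Ac)_i=c_i-c_{i-1}.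
\]

To guess the limit, look at the simplest orbits. A \emph{cycle} is a tuple $c\in\mathbf C$ with $c_i=P_ic_{i-1}$ for all $i$. Started at $x_0=c_N$, the method runs through $c_1,\dots,c_N$ forever, and $D^n=Ac$ for all $n$. So if a cycle exists and the limit is independent of the starting point, the limit is $Ac$. By \eqref{eq:char}, a tuple $c\in\mathbf C$ is a cycle if and only if $\langle (Ac)_i,p_i-c_i\rangle\ge0$ for all $i$ and all $p_i\in C_i$. This is equivalent to
\begin{equation}\label{eq:cycleVI}
\langle Ac,\,p-c\rangle\ge0\qquad\text{for all }p\in\mathbf C: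
\end{equation}
sum over $i$ for one direction, and for the other take $p$ that differs from $c$ only in the $i$th entry.

Cycles need not exist. But the left side of \eqref{eq:cycleVI} does not change when all entries of $c$, or all entries of $p$, are translated by one vector, so \eqref{eq:cycleVI} is a condition on shapes. We therefore pass to the orthogonal complement of the diagonal $\{(h,\dots,h):h\in H\}$, namely
\[
V:=\Big\{v\in H^N:\ \sum_i v_i=0\Big\},
\]
with orthogonal projection $P_V$, which subtracts from each entry the mean of the entries. On $V$ the operator $A$ is bounded below, and this will produce a solution.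

\begin{lemma}\label{lem:A}
Let $c,c'\in H^N$.
\begin{itemize}
\item[(i)] $Ac=AP_Vc\in V$, $\ \langle Ac,c'\rangle=\langle AP_Vc,P_Vc'\rangle$, and $\|Ac\|\le2\|c\|$.
\item[(ii)] $\langle Ac,c\rangle=\frac12\|Ac\|^2$.
\item[(iii)] With $S(c):=\big(\sum_{i=2}^N\|(Ac)_i\|^2\big)^{1/2}$ we have $\|P_Vc\|\le N\,S(c)$ and $\|Ac\|\le\sqrt N\,S(c)$. In particular $\|v\|\le N\|Av\|$ for $v\in V$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $A$ vanishes on the diagonal, the entries of $Ac$ sum to zero, and $R$ is an isometry.
(ii) Since $\|Rc\|=\|c\|$, we have $\|Ac\|^2=2\|c\|^2-2\langle Rc,c\rangle=2\langle Ac,c\rangle$.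
(iii) For each $j$, $c_j-c_1=\sum_{i=2}^{j}(Ac)_i$, so $\|c_j-c_1\|^2\le N S(c)^2$ by the Cauchy--Schwarz inequality. Since $P_V$ vanishes on the diagonal and has norm at most one, $\|P_Vc\|^2\le\sum_j\|c_j-c_1\|^2\le N^2S(c)^2$. Finally $(Ac)_1=-\sum_{i\ge2}(Ac)_i$, so $\|Ac\|^2\le(N-1)S(c)^2+S(c)^2$.
\end{proof}

Part (iii) omits the first entry of $Ac$ on purpose: it is the one entry in which a sweep of the method differs from a closed polygon.

The set of admissible shapes is $P_V(\mathbf C)$. It is convex but need not be closed, and we take its closure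
\[
K:=\overline{P_V(\mathbf C)}\subset V .
\]
The next statement is an instance of the Lions--Stampacchia theorem on variational inequalities for bounded coercive bilinear forms; here the proof takes a few lines.

\begin{proposition}\label{prop:VI}
There is a unique $v^*\in K$ with
\begin{equation}\label{eq:VI}
\langle Av^*,\,k-v^*\rangle\ge0\qquad\text{for all }k\in K .
\end{equation}
We put $D^*:=Av^*\in V$, so $D_i^*=v_i^*-v_{i-1}^*$ and $\sum_iD_i^*=0$.
\end{proposition}

\begin{proof}
The set $K$ is nonempty, closed and convex in the Hilbert space $V$. Define $\Phi:V\to V$ by $\Phi(v):=P_K(v-\frac12Av)$. By \eqref{eq:char} with $x=v-\frac12Av$ and $y=v$, the fixed points of $\Phi$ are exactly the solutions of \eqref{eq:VI}. For $h\in V$, parts (ii) and (iii) of Lemma~\ref{lem:A} give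
\[
\|h-\tfrac12Ah\|^2=\|h\|^2-\langle Ah,h\rangle+\tfrac14\|Ah\|^2=\|h\|^2-\tfrac14\|Ah\|^2\le\Big(1-\frac1{4N^2}\Big)\|h\|^2 .
\]
As $P_K$ is nonexpansive, $\Phi$ is a contraction, and Banach's fixed point theorem applies.
\end{proof}

\begin{lemma}\label{lem:cycle}
For $c\in\mathbf C$ the following are equivalent: $c$ is a cycle; $P_Vc=v^*$; $Ac=D^*$.
\end{lemma}

\begin{proof}
Let $v:=P_Vc\in K$. By Lemma~\ref{lem:A}(i), condition \eqref{eq:cycleVI} says that $\langle Av,k-v\rangle\ge0$ for all $k\in P_V(\mathbf C)$, and by continuity this is the same as for all $k\in K$. By uniqueness in Proposition~\ref{prop:VI}, it holds if and only if $v=v^*$. Since $Ac=Av$ and $A$ is injective on $V$, $v=v^*$ is equivalent to $Ac=D^*$.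
\end{proof}

So $v^*$ is the common shape of all cycles when there are any, and it exists also when there are none, as a limit of admissible shapes.

\begin{example}[two sets]\label{ex:two}
Let $N=2$. Then $V=\{(-h,h):h\in H\}$, $A=2\,\mathrm{Id}$ on $V$, and $P_V(c_1,c_2)=\frac12(c_1-c_2,\,c_2-c_1)$, so $K=\{\frac12(-w,w):w\in\overline{C_2-C_1}\}$. By \eqref{eq:char}, inequality \eqref{eq:VI} says $v^*=P_K0$. Hence $v^*=\frac12(-g,g)$ and $D^*=(-g,g)$ with $g$ as in (a), and Theorem~\ref{thm:main} gives (a).
\end{example}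

\begin{example}[no gap]\label{ex:zero}
If $0\in K$, then $v^*=0$ solves \eqref{eq:VI}, so $D^*=0$. This applies when the sets have a common point $h$, because $P_V(h,\dots,h)=0$, and Theorem~\ref{thm:main} gives (b).
\end{example}

\begin{example}[three sets]\label{ex:three}
In both examples $v^*$ minimizes $\|Ak\|^2$ over $K$, and one might guess that the limit is always the shape whose squared side lengths have the least sum. This is false. Let $H=\mathbb R$, $C_1=\{0\}$, $C_2=\mathbb R$, $C_3=\{1\}$. The tuple $(0,0,1)$ is a cycle, so $D^*=(-1,0,1)$ and $\|D^*\|^2=2$, whereas $c=(0,\frac12,1)\in\mathbf C$ has $\|Ac\|^2=\frac32$. The projection onto $C_2$ looks back to $C_1$ and ignores $C_3$. In terms of operators, $A^*=\mathrm{Id}-R^{-1}$ equals $A$ for $N=2$ but not for $N\ge3$ (if $H\ne\{0\}$).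
\end{example}

\section{The drift of the differences, and the case of two sets}\label{sec:two}

Fix a starting point. For $n\ge1$ let $\mathbf x^n:=(x_1^n,\dots,x_N^n)\in\mathbf C$, let $z_n:=x_N^n$ and $z_0:=x_0$, and put
\[
\delta_n:=z_n-z_{n-1}=\sum_i d_i^n,\qquad E_n:=\|\delta_n\|^2,\qquad a_n:=\|D^n-D^*\|,\qquad b_n:=\|D^{n+1}-D^n\| .
\]
The vector $\delta_n$ is the amount by which the $n$th sweep fails to close up, $a_n$ is the error that must tend to zero, and $b_n$ is the drift of the differences from one sweep to the next. Note that $x_0^n$ denotes $z_{n-1}$, while the first entry of $A\mathbf x^n$ is $x_1^n-z_n$. Hence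
\begin{equation}\label{eq:gap}
D^n=A\mathbf x^n+(\delta_n,0,\dots,0).
\end{equation}
Summing \eqref{eq:char} over the $N$ projections of a sweep gives
\begin{equation}\label{eq:sweep}
\langle D^n,\,p-\mathbf x^n\rangle\ge0\qquad\text{for all }p\in\mathbf C .
\end{equation}
Together, \eqref{eq:gap} and \eqref{eq:sweep} say that a sweep satisfies the inequality \eqref{eq:cycleVI} of a cycle up to the gap $\delta_n$.

Two consecutive sweeps are images of two starting points under the same projections, so firm nonexpansiveness compares them.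

\begin{lemma}\label{lem:energy}
For all $n\ge1$ and all $i$, $\ E_{n+1}+b_n^2\le E_n\ $ and $\ \|x_i^{n+1}-x_i^n\|^2\le E_n$.
\end{lemma}

\begin{proof}
By \eqref{eq:firm} for $P_i$ and the points $x_{i-1}^{n+1}$, $x_{i-1}^n$,
\[
\|x_i^{n+1}-x_i^n\|^2+\|d_i^{n+1}-d_i^n\|^2\le\|x_{i-1}^{n+1}-x_{i-1}^n\|^2\qquad(1\le i\le N).
\]
So $\|x_i^{n+1}-x_i^n\|^2$ is nonincreasing in $i$, from $\|x_0^{n+1}-x_0^n\|^2=E_n$ at $i=0$ to $E_{n+1}$ at $i=N$. Summing over $i$ gives the first inequality.
\end{proof}

Thus $(E_n)$ is nonincreasing and $\sum_{j\ge m}b_j^2\le E_m$. Square summable increments do not make a sequence converge, as $\sum_{j\le n}1/j$ shows. They bound the drift over a window: by the Cauchy--Schwarz inequality, $\|D^n-D^m\|^2\le(n-m)E_m$ for $m\le n$. If $mE_m\to0$, the differences are therefore almost constant on the windows $[m,2m]$. If in addition $a_n^2\to0$ in the Ces\`aro sense, then every window $[n/2,n]$ contains an index with small error, and so $a_n$ itself is small. The proof thus has two tasks: Ces\`aro convergence,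 and $nE_n\to0$. The first is no harder for $N$ sets than for two. The second is where the two cases differ.

Let $N=2$ and $w_n:=d_2^n=x_2^n-x_1^n$. If $y=P_Cx$ and $p\in C$, then expanding $x-p=(x-y)+(y-p)$ and using \eqref{eq:char} gives $\|x-p\|^2\ge\|x-y\|^2+\|y-p\|^2$. Apply this to $x_1^{n+1}=P_1x_2^n$ with $p=x_1^n$, and then to $x_2^{n+1}=P_2x_1^{n+1}$ with $p=x_2^n$:
\[
\|w_n\|^2\ge\|x_2^n-x_1^{n+1}\|^2+\|x_1^{n+1}-x_1^n\|^2\ge\|w_{n+1}\|^2+\|x_2^{n+1}-x_2^n\|^2+\|x_1^{n+1}-x_1^n\|^2 .
\]
Since $P_2$ is nonexpansive, $E_{n+1}=\|x_2^{n+1}-x_2^n\|^2\le\|x_1^{n+1}-x_1^n\|^2$, and so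
\begin{equation}\label{eq:twopot}
E_{n+1}\le\tfrac12\|w_n\|^2-\tfrac12\|w_{n+1}\|^2 .
\end{equation}
Hence $\sum_nE_n<\infty$, and monotonicity gives $\frac n2E_n\le\sum_{n/2\le j\le n}E_j\to0$.

This works because both projections decrease one potential, $\frac12\|c_2-c_1\|^2$. For $N\ge3$ the natural candidate $\|Ac\|^2$ is not even minimized in the limit (Example~\ref{ex:three}). To see which part of \eqref{eq:twopot} survives, expand the potential around $g$:
\[
\tfrac12\|w_n\|^2=\tfrac12\|g\|^2+q_n+\tfrac12\|w_n-g\|^2,\qquad q_n:=\langle g,w_n-g\rangle\ge0,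
\]
where $q_n\ge0$ by \eqref{eq:char}, since $w_n\in C_2-C_1$. Because $\|w_n-g\|\le a_n$ and $\|w_{n+1}-w_n\|\le b_n$, inequality \eqref{eq:twopot} yields
\[
E_{n+1}+q_{n+1}-q_n\le\tfrac12\|w_n-g\|^2-\tfrac12\|w_{n+1}-g\|^2\le\tfrac12(a_n+a_{n+1})\,b_n .
\]
The linear part $q_n$ makes sense for every $N$: by Example~\ref{ex:two} it equals $\langle D^*,P_V\mathbf x^n-v^*\rangle$, the slack in \eqref{eq:VI} at the shape of the $n$th sweep. The quadratic part has become a product of error and drift. An inequality of this form holds for all $N$ (Lemma~\ref{lem:potential}). It no longer telescopes, but it still gives $nE_n\to0$ once $a_n^2$ and $q_n$ are known to be small on average (Lemma~\ref{lem:seq}).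

\section{Proof of the main theorem}\label{sec:proof}

Let $N\ge2$ be arbitrary. For $n\ge1$ put
\[
v_n:=P_V\mathbf x^n\in K,\qquad q_n:=\langle D^*,v_n-v^*\rangle ,
\]
so $q_n\ge0$ by \eqref{eq:VI}. Shapes are controlled by differences: for $u\in V$,
\begin{equation}\label{eq:compare}
\|v_n-u\|\le N\|D^n-Au\|,\qquad\|A(v_n-u)\|\le\sqrt N\,\|D^n-Au\|,\qquad\|v_{n+1}-v_n\|\le Nb_n .
\end{equation}
Indeed, by \eqref{eq:gap} the tuple $c=\mathbf x^n-u$ has $(Ac)_i=d_i^n-(Au)_i$ for $i\ge2$, so $S(c)\le\|D^n-Au\|$, and $P_Vc=v_n-u$; Lemma~\ref{lem:A}(iii) gives the first two bounds. For the third, $c=\mathbf x^{n+1}-\mathbf x^n$ has $S(c)\le b_n$.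

\subsection{Convergence in the Ces\`aro sense}

We compare the sweeps with a fixed tuple $p$, entry by entry, and watch how the distance from $z_n$ to $p_N$ changes over one sweep. For every $p\in H^N$, with $u:=P_Vp$,
\begin{equation}\label{eq:identity}
\|z_{n-1}-p_N\|^2-\|z_n-p_N\|^2=\|D^n-Au\|^2+2\langle D^n,p-\mathbf x^n\rangle+2\langle Au,v_n-u\rangle .
\end{equation}
To prove this, write $x_{i-1}^n-p_{i-1}=(x_i^n-p_i)-\big(d_i^n-(Ap)_i\big)$ with $p_0=p_N$, so that
\[
\|x_{i-1}^n-p_{i-1}\|^2-\|x_i^n-p_i\|^2=\|d_i^n-(Ap)_i\|^2+2\langle d_i^n,p_i-x_i^n\rangle+2\langle(Ap)_i,x_i^n-p_i\rangle .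
\]
The sum over $i$ telescopes on the left, because $x_0^n=z_{n-1}$ and $x_N^n=z_n$, and Lemma~\ref{lem:A}(i) turns $Ap$ into $Au$ and $\langle Ap,\mathbf x^n-p\rangle$ into $\langle Au,v_n-u\rangle$.

For $p\in\mathbf C$ the middle term in \eqref{eq:identity} is nonnegative by \eqref{eq:sweep}. If $p$ is a cycle, then $u=v^*$, the right side is at least $a_n^2+2q_n$, and summing over $n$ proves $a_n\to0$ at once. In general we only have tuples $p\in\mathbf C$ with $u$ at a small distance $\eta$ from $v^*$. This costs an error $\theta(\eta)$ in every sweep, and $p_N$ may go to infinity as $\eta\to0$. Averaging over $n$ with $p$ fixed removes the dependence on $p_N$ and leaves only $\theta(\eta)$.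

\begin{lemma}\label{lem:cesaro}
$\displaystyle\alpha_M:=\frac1M\sum_{n=1}^M(a_n^2+q_n)\to0$ as $M\to\infty$.
\end{lemma}

\begin{proof}
Let $\eta>0$ and $\theta(\eta):=2\|D^*\|\eta+(8N^2+2)\eta^2$. We claim that every $u\in V$ with $\|u-v^*\|\le\eta$ satisfies
\begin{equation}\label{eq:lower}
\|D^n-Au\|^2+2\langle Au,v_n-u\rangle\ge\tfrac14a_n^2+2\langle D^*,v_n-v^*\rangle-\theta(\eta).
\end{equation}
Since $\|A(u-v^*)\|\le2\eta$,
\begin{align*}
\langle Au,v_n-u\rangle&=\langle D^*,v_n-v^*\rangle+\langle D^*,v^*-u\rangle+\langle A(u-v^*),v_n-u\rangle\\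
&\ge\langle D^*,v_n-v^*\rangle-\|D^*\|\eta-2\eta\|v_n-u\| .
\end{align*}
We do not know yet that the shapes $v_n$ are bounded, so the last term has to be absorbed by the square in \eqref{eq:lower}. With $t:=\|D^n-Au\|$, the bounds \eqref{eq:compare} give $4\eta\|v_n-u\|\le4N\eta t\le\frac12t^2+8N^2\eta^2$. Also $a_n^2\le2t^2+2\|A(u-v^*)\|^2\le2t^2+8\eta^2$, so the remaining $\frac12t^2$ is at least $\frac14a_n^2-2\eta^2$. This proves \eqref{eq:lower}.

Since $v^*\in\overline{P_V(\mathbf C)}$, there is $p\in\mathbf C$ with $\|P_Vp-v^*\|\le\eta$. By \eqref{eq:identity}, \eqref{eq:sweep} and \eqref{eq:lower}, summed over $n=1,\dots,M$,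
\[
\sum_{n=1}^M\big(\tfrac14a_n^2+2q_n\big)\le\|z_0-p_N\|^2+M\theta(\eta).
\]
As $q_n\ge0$, the left side is at least $\frac14M\alpha_M$. Dividing by $M$ and letting $M\to\infty$ with $p$ fixed gives $\limsup_M\alpha_M\le4\theta(\eta)$, and $\theta(\eta)\to0$ as $\eta\to0$.
\end{proof}

\subsection{An approximate potential}

To bound $E_{n+1}$ we test the inequality \eqref{eq:sweep} of sweep $n+1$ with the previous sweep, $p=\mathbf x^n$. By \eqref{eq:gap} this produces two terms. The gap term is essentially $E_{n+1}$. The other is $\langle Av_{n+1},v_{n+1}-v_n\rangle$; for symmetric $A$ it would be bounded below by the increment of the potential $\frac12\langle Av,v\rangle$. Without symmetry we replace $Av_{n+1}$ by the constant vector $Av^*$, which gives exactly the increment of $q_n$, and we pay for the replacement.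

\begin{lemma}\label{lem:potential}
With $\Gamma:=N+N^{3/2}$, for all $n\ge1$,
\begin{equation}\label{eq:potential}
E_{n+1}+q_{n+1}-q_n\le\Gamma\,a_{n+1}b_n .
\end{equation}
\end{lemma}

\begin{proof}
From $z_n=x_1^n+\sum_{i\ge2}d_i^n$ we get $x_1^{n+1}-x_1^n=\delta_{n+1}-r_n$ with $r_n:=\sum_{i\ge2}(d_i^{n+1}-d_i^n)$. By \eqref{eq:gap} and Lemma~\ref{lem:A}(i),
\[
\langle D^{n+1},\mathbf x^{n+1}-\mathbf x^n\rangle=\langle Av_{n+1},v_{n+1}-v_n\rangle+E_{n+1}-\langle\delta_{n+1},r_n\rangle .
\]
Write $Av_{n+1}=D^*+A(v_{n+1}-v^*)$ and estimate the two error terms. By \eqref{eq:compare} with $u=v^*$,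
\[
|\langle A(v_{n+1}-v^*),v_{n+1}-v_n\rangle|\le\sqrt N\,a_{n+1}\cdot Nb_n .
\]
By the Cauchy--Schwarz inequality $\|r_n\|\le\sqrt N\,b_n$, and $\|\delta_{n+1}\|=\|\sum_i(d_i^{n+1}-D_i^*)\|\le\sqrt N\,a_{n+1}$ because $\sum_iD_i^*=0$; so $|\langle\delta_{n+1},r_n\rangle|\le Na_{n+1}b_n$. Therefore
\begin{equation}\label{eq:prepot}
E_{n+1}+\langle D^*,v_{n+1}-v_n\rangle\le\Gamma\,a_{n+1}b_n-\langle D^{n+1},\mathbf x^n-\mathbf x^{n+1}\rangle .
\end{equation}
Here $\langle D^*,v_{n+1}-v_n\rangle=q_{n+1}-q_n$, and $\langle D^{n+1},\mathbf x^n-\mathbf x^{n+1}\rangle\ge0$ by \eqref{eq:sweep}, since $\mathbf x^n\in\mathbf C$.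
\end{proof}

\subsection{From averages to limits}

What remains is a statement about real sequences.

\begin{lemma}\label{lem:seq}
Let $(E_n)$, $(a_n)$, $(b_n)$, $(q_n)$, $n\ge1$, be sequences of nonnegative numbers and let $\Gamma\ge0$. Suppose that for all $n$
\[
E_{n+1}+b_n^2\le E_n,\qquad|a_{n+1}-a_n|\le b_n,\qquad E_{n+1}+q_{n+1}-q_n\le\Gamma a_{n+1}b_n,
\]
and that $\alpha_M:=\frac1M\sum_{n=1}^M(a_n^2+q_n)\to0$. Then $nE_n\to0$ and $a_n\to0$.
\end{lemma}

\begin{proof}
The first hypothesis shows that $(E_n)$ is nonincreasing and $\sum_{j\ge m}b_j^2\le E_m$. Also $\sum_{j\le n}a_j^2\le n\alpha_n$ and $\sum_{j\le n}q_j\le n\alpha_n$. Put $\psi_n:=nE_n$.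

\emph{The bound on $\psi_n$.} Let $1\le m<n$ and sum the third hypothesis over $j=m,\dots,n-1$. On the left, $E_{j+1}\ge E_n$ and $q_n\ge0$; on the right, use the Cauchy--Schwarz inequality:
\begin{equation}\label{eq:window}
(n-m)E_n\le q_m+\Gamma\Big(\sum_{j=m}^{n-1}a_{j+1}^2\Big)^{1/2}\Big(\sum_{j=m}^{n-1}b_j^2\Big)^{1/2}\le q_m+\Gamma\,(n\alpha_nE_m)^{1/2}.
\end{equation}
When $m$ is a fixed fraction of $n$, this bounds $\psi_n$ by $q_m$ and by $\sqrt{\alpha_n\psi_m}$, so a bound at scale $m$ improves at scale $n$. We know that $q$ is small only on average, so $m$ must be chosen from a window. Let $n\ge8$. The interval $[n/4,n/2]$ contains more than $n/4-1\ge n/8$ integers, so it contains an integer $m=m(n)$ with $q_m\le n\alpha_n/(n/8)=8\alpha_n$. Using $n-m\ge n/2$ and $nE_m=n\psi_m/m\le4\psi_m$ in \eqref{eq:window}, and then $2\sqrt{st}\le s+t$ with $s=8\Gamma^2\alpha_n$ and $t=\frac12\psi_m$,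
\[
\psi_n\le16\alpha_n+4\Gamma\sqrt{\alpha_n\psi_m}\le\kappa_n+\tfrac12\psi_{m(n)},\qquad\kappa_n:=(16+8\Gamma^2)\alpha_n\to0 .
\]
Let $B:=\max\{2\sup_n\kappa_n,\psi_1,\dots,\psi_7\}$. By induction $\psi_n\le B$ for all $n$: for $n\ge8$ we have $1\le m(n)<n$, so $\psi_n\le\frac B2+\frac B2$. Hence $L:=\limsup_n\psi_n$ is finite. Since $m(n)\ge n/4\to\infty$, we get $L\le\frac12L$, so $L=0$.

\emph{The bound on $a_n$.} The interval $[n/2,n]$ contains $\lfloor n/2\rfloor+1\ge n/2$ integers, all positive, so it contains an integer $m$ with $a_m^2\le2\alpha_n$. By the second hypothesis and the Cauchy--Schwarz inequality,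
\[
|a_n-a_m|^2\le(n-m)\sum_{j=m}^{n-1}b_j^2\le(n-m)E_m\le mE_m=\psi_m .
\]
Thus $a_n\le\sqrt{2\alpha_n}+\sqrt{\psi_m}\to0$, because $m\ge n/2\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The hypotheses of Lemma~\ref{lem:seq} hold by Lemma~\ref{lem:energy}, the triangle inequality $|a_{n+1}-a_n|\le\|D^{n+1}-D^n\|=b_n$, Lemma~\ref{lem:potential} and Lemma~\ref{lem:cesaro}. Hence $\|D^n-D^*\|=a_n\to0$, and $n\|x_i^{n+1}-x_i^n\|^2\le nE_n\to0$ by Lemma~\ref{lem:energy}.
\end{proof}

\begin{remark}\label{rem:hyp}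
The sets enter the proof in three places: through \eqref{eq:firm} in Lemma~\ref{lem:energy}, through \eqref{eq:sweep} in Lemmas~\ref{lem:cesaro} and~\ref{lem:potential}, and through the convexity of $K$ in Proposition~\ref{prop:VI}. The formulas \eqref{eq:gap}, \eqref{eq:compare}, \eqref{eq:identity}, \eqref{eq:lower} and \eqref{eq:prepot} hold for any points $x_i^n$ with $x_0^{n+1}=x_N^n$ and any $v^*\in V$ with $D^*=Av^*$. No compactness, no bound on the iterates and no cycle is needed.
\end{remark}

\section{Fixed points and the iterates}\label{sec:fix}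

Let $T:=P_N\cdots P_1$, so that $z_n=T^nx_0$, and let $\operatorname{Fix}T$ be its set of fixed points. Put $s_i:=\sum_{j\le i}D_j^*$; then $s_N=0$. By Theorem~\ref{thm:main},
\begin{equation}\label{eq:offset}
x_i^n-z_n=-\sum_{j>i}d_j^n\ \longrightarrow\ -\sum_{j>i}D_j^*=s_i\quad\text{in norm},
\end{equation}
so the behavior of all iterates is read off from $(z_n)$.

\begin{corollary}\label{cor:fix}
\begin{itemize}
\item[(i)] $\operatorname{Fix}T=\bigcap_{i=1}^N(C_i-s_i)$.
\item[(ii)] If $\operatorname{Fix}T\ne\emptyset$, then $\sum_n\|D^n-D^*\|^2\le d(x_0,\operatorname{Fix}T)^2$, and each sequence $(x_i^n)_n$ converges weakly, to $\bar z+s_i$ with a common $\bar z\in\operatorname{Fix}T$.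
\item[(iii)] If $\operatorname{Fix}T=\emptyset$, then $\|x_i^n\|\to\infty$, but $\|x_i^n\|=o(\sqrt n)$, for every $i$.
\end{itemize}
\end{corollary}

\begin{proof}
(i) If $Tz=z$, then $c_i:=P_i\cdots P_1z$ defines a cycle with $c_N=z$. By Lemma~\ref{lem:cycle}, $Ac=D^*$, so $z+s_i=c_i\in C_i$ for all $i$. Conversely, let $c_i:=z+s_i\in C_i$ for all $i$. Then $c_N=z$ and $Ac=D^*$, so $c$ is a cycle by Lemma~\ref{lem:cycle}, and $Tz=z$.

Next, if a subsequence $(z_{n_k})$ converges weakly to $z$, then $z\in\operatorname{Fix}T$. Indeed, $x_i^{n_k}\rightharpoonup y:=z+s_i$ by \eqref{eq:offset}. Passing to the limit in $\langle P_iy-y,x_i^{n_k}-P_iy\rangle\ge0$, which is \eqref{eq:char}, gives $-\|P_iy-y\|^2\ge0$, so $y\in C_i$. Now apply (i).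

(ii) Let $z\in\operatorname{Fix}T$ and let $p$ be the cycle $p_i=z+s_i$, for which $P_Vp=v^*$. By \eqref{eq:identity} and \eqref{eq:sweep},
\[
\|z_{n-1}-z\|^2-\|z_n-z\|^2\ge a_n^2+2q_n\ge a_n^2 .
\]
Summing over $n$ and taking the infimum over $z$ gives the first claim. The inequality also shows that $\|z_n-z\|$ is nonincreasing, hence convergent, for every $z\in\operatorname{Fix}T$. Weak convergence now follows from Opial's lemma, whose argument we recall. The sequence $(z_n)$ is bounded, so every subsequence has a weakly convergent subsequence, and it suffices to show that two weak limits $z,z'$ of subsequences agree. Both lie in $\operatorname{Fix}T$, so $\|z_n-z\|^2-\|z_n-z'\|^2=2\langle z_n,z'-z\rangle+\|z\|^2-\|z'\|^2$ converges. Along the two subsequences this gives $\langle z,z'-z\rangle=\langle z',z'-z\rangle$, so $z=z'$. Thus $z_n\rightharpoonup\bar z\in\operatorname{Fix}T$, and \eqref{eq:offset} gives $x_i^n\rightharpoonup\bar z+s_i$.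

(iii) If $\|z_n\|\not\to\infty$, some subsequence is bounded and has a weakly convergent subsequence, whose limit lies in $\operatorname{Fix}T$; this is impossible. For the upper bound let $\varepsilon>0$ and choose $J$ with $\sqrt{E_j}\le\varepsilon j^{-1/2}$ for $j>J$. Then $\|z_n-z_0\|\le\sum_{j\le n}\sqrt{E_j}\le\sum_{j\le J}\sqrt{E_j}+2\varepsilon\sqrt n$, so $\|z_n\|=o(\sqrt n)$. By \eqref{eq:offset}, $x_i^n-z_n$ is bounded, so both statements pass to $x_i^n$.
\end{proof}

\section{Sharpness of the rates}\label{sec:sharp}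

The exponent $\frac12$ in Theorem~\ref{thm:main} cannot be increased, and no rate $O(n^{-\beta})$ with $\beta>0$ holds for the convergence of the differences in all examples. Both facts are visible in the plane, for a line and a convex region that approaches it slowly.

\begin{proposition}\label{prop:sharp}
Let $H=\mathbb R^2$ and $N\ge2$.
\begin{itemize}
\item[(i)] For every $\beta>\frac12$ there are sets $C_1,\dots,C_N$ and a starting point for which $\|x_1^{n+1}-x_1^n\|$ is not $O(n^{-\beta})$.
\item[(ii)] For every $\beta>0$ there are sets $C_1,\dots,C_N$ and a starting point for which $\|D^n-D^*\|$ is not $O(n^{-\beta})$.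
\end{itemize}
\end{proposition}

\begin{proof}
Let $a>0$, $f(s):=s^{-a}$ for $s>0$, $C_1:=\mathbb R\times\{0\}$ and $C_2=\dots=C_N:=\{(s,t):s>0,\ t\ge f(s)\}$. The latter set is convex because $f$ is convex, and closed because $f$ is continuous and $f(s)\to\infty$ as $s\downarrow0$. Start at $x_0=(\sigma_1,0)$ with $\sigma_1>0$, and write $x_1^n=(\sigma_n,0)$. The nearest point of $C_2$ to $(\sigma_n,0)$ lies on the graph, since lowering a point above the graph brings it closer. So it is $(u,f(u))$, where $u$ minimizes $(s-\sigma_n)^2+f(s)^2$ over $s>0$, whence $u-\sigma_n+f(u)f'(u)=0$. Then $x_2^n=\dots=x_N^n=(u,f(u))$ and $\sigma_{n+1}=u$, that is,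
\begin{equation}\label{eq:rec}
\sigma_{n+1}-\sigma_n=a\,\sigma_{n+1}^{-2a-1}.
\end{equation}
By convexity of $t\mapsto t^{2a+2}$,
\[
\sigma_{n+1}^{2a+2}-\sigma_n^{2a+2}\le(2a+2)\,\sigma_{n+1}^{2a+1}(\sigma_{n+1}-\sigma_n)=2a(a+1),
\]
so $\sigma_{n+1}\le(\lambda n)^{1/(2a+2)}$ for $n\ge1$, with $\lambda:=\sigma_1^{2a+2}+2a(a+1)$.

(i) By \eqref{eq:rec}, $\|x_1^{n+1}-x_1^n\|\ge a(\lambda n)^{-(2a+1)/(2a+2)}$. The exponent $\frac{2a+1}{2a+2}$ tends to $\frac12$ as $a\downarrow0$; choose $a$ so that it is less than $\beta$.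

(ii) For $s>0$ the tuple $c=\big((s,0),(s,f(s)),\dots,(s,f(s))\big)\in\mathbf C$ is within $\sqrt N f(s)$ of the diagonal, so $\|P_Vc\|\le\sqrt Nf(s)\to0$ as $s\to\infty$. Hence $0\in K$, and $D^*=0$ by Example~\ref{ex:zero}. On the other hand $\|D^n\|\ge\|x_2^n-x_1^n\|\ge f(\sigma_{n+1})\ge(\lambda n)^{-a/(2a+2)}$. The exponent $\frac a{2a+2}$ tends to $0$ as $a\downarrow0$; choose $a$ so that it is less than $\beta$.
\end{proof}

In this example the sets have no common point, so $v^*=0$ lies in $K$ but not in $P_V(\mathbf C)$: the closure in the definition of $K$ is needed, and there is no cycle. The iterates escape, since $(\sigma_n)$ is increasing and a finite limit $\sigma$ would satisfy $a\sigma^{-2a-1}=0$ by \eqref{eq:rec}. The case $a=1$ is the hyperbola of the introduction.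

\section{Cyclic proximal maps}\label{sec:prox}

By Remark~\ref{rem:hyp}, the proof should apply to any maps with substitutes for \eqref{eq:firm} and \eqref{eq:sweep}. Proximal maps are of this kind. Let $f$ be a convex function on a real Hilbert space with values in $(-\infty,\infty]$ that is proper (not identically $+\infty$) and lower semicontinuous (its epigraph $\{(y,t):t\in\mathbb R,\ t\ge f(y)\}$ is closed). For every $x$ the function $y\mapsto f(y)+\frac12\|x-y\|^2$ has a unique minimizer $\operatorname{prox}_fx$, and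
\begin{equation}\label{eq:proxchar}
y=\operatorname{prox}_fx\iff f(y)<\infty\ \text{ and }\ \langle y-x,\,p-y\rangle\ge f(y)-f(p)\quad\text{for all }p;
\end{equation}
in terms of the subdifferential, $\operatorname{prox}_f=(\mathrm{Id}+\partial f)^{-1}$. If $f$ is the indicator function of $C$, equal to $0$ on $C$ and $+\infty$ elsewhere, then \eqref{eq:proxchar} is \eqref{eq:char} and $\operatorname{prox}_f=P_C$. The derivation of \eqref{eq:firm} applies to $\operatorname{prox}_f$, because the function values cancel when the two inequalities are added.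

Let $f_1,\dots,f_N:H\to(-\infty,\infty]$ be proper, lower semicontinuous and convex, and put $F(c):=\sum_if_i(c_i)$ for $c\in H^N$. The \emph{cyclic proximal iteration} is \eqref{eq:iter} with $P_i$ replaced by $\operatorname{prox}_{f_i}$. We assume:
\begin{itemize}
\item[(M)] there are $w\in V$ and $\beta\in\mathbb R$ with $F(c)\ge\beta+\langle w,c\rangle$ for all $c\in H^N$.
\end{itemize}
This holds with $w=0$ if every $f_i$ is bounded below, in particular for indicator functions, where $\beta=0$ and the iteration is the method of cyclic projections. The point of (M) is that $w\in V$: the minorant is invariant under common translations. Without it the rate can fail. If $f_1=\langle h,\cdot\rangle$ with $h\ne0$ and $f_2=\dots=f_N=0$, then $\operatorname{prox}_{f_1}x=x-h$, the other maps are the identity, and $x_i^{n+1}-x_i^n=-h$ for all $n$.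

\begin{theorem}\label{thm:prox}
Under \emph{(M)}, for every starting point the differences $d_i^n$ of the cyclic proximal iteration converge in norm to limits independent of the starting point, and $\|x_i^{n+1}-x_i^n\|=o(n^{-1/2})$ for every $i$.
\end{theorem}

\begin{proof}
\emph{The limit.} The set $P_V(\mathbf C)$ is replaced by the least value of $F$ on tuples of a given shape,
\[
\varphi(v):=\inf\{F(c):P_Vc=v\}\qquad(v\in V).
\]
It is not identically $+\infty$. It is convex: if $P_Vc=v$, $P_Vc'=v'$ and $0<t<1$, then $\varphi(tv+(1-t)v')\le tF(c)+(1-t)F(c')$, and we take infima. Since $w\in V$, (M) gives $F(c)\ge\beta+\langle w,P_Vc\rangle$, so $\varphi(v)\ge\beta+\langle w,v\rangle$; this is the only use of (M). Let $\bar\varphi$ be the lower semicontinuous hull of $\varphi$, the function whose epigraph is the closure of the epigraph of $\varphi$ in $V\times\mathbb R$. It is convex and lower semicontinuous, and $\beta+\langle w,\cdot\rangle\le\bar\varphi\le\varphi$, so it is proper with values in $(-\infty,\infty]$. (For indicator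 functions, $\bar\varphi$ is the indicator function of $K$.) As in Proposition~\ref{prop:VI}, the map $v\mapsto\operatorname{prox}_{\bar\varphi/2}(v-\frac12Av)$ is a contraction of $V$. By \eqref{eq:proxchar}, its unique fixed point $v^*$ satisfies $\bar\varphi(v^*)<\infty$ and
\begin{equation}\label{eq:VIprox}
\langle Av^*,k-v^*\rangle+\bar\varphi(k)-\bar\varphi(v^*)\ge0\qquad\text{for all }k\in V .
\end{equation}
Put $D^*:=Av^*$, which depends only on the functions. Define $\mathbf x^n,z_n,\delta_n,E_n,a_n,b_n,v_n$ as before, and now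
\[
q_n:=\langle D^*,v_n-v^*\rangle+F(\mathbf x^n)-\bar\varphi(v^*).
\]
By \eqref{eq:proxchar}, $F(\mathbf x^n)<\infty$. Since $F(\mathbf x^n)\ge\varphi(v_n)\ge\bar\varphi(v_n)$, inequality \eqref{eq:VIprox} gives $q_n\ge0$. Summing \eqref{eq:proxchar} over a sweep replaces \eqref{eq:sweep} by
\begin{equation}\label{eq:sweepprox}
\langle D^n,\,p-\mathbf x^n\rangle\ge F(\mathbf x^n)-F(p)\qquad\text{for all }p\in H^N .
\end{equation}
We verify the hypotheses of Lemma~\ref{lem:seq}. Lemma~\ref{lem:energy} uses only \eqref{eq:firm} and holds unchanged, and $|a_{n+1}-a_n|\le b_n$ as before.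

\emph{Ces\`aro convergence.} Let $\eta>0$. The point $(v^*,\bar\varphi(v^*))$ lies in the closure of the epigraph of $\varphi$, so there is $u\in V$ with $\|u-v^*\|\le\eta$ and $\varphi(u)\le\bar\varphi(v^*)+\eta/2$, and then $p\in H^N$ with $P_Vp=u$ and $F(p)\le\bar\varphi(v^*)+\eta$. By \eqref{eq:sweepprox}, the middle term of \eqref{eq:identity} is at least $2F(\mathbf x^n)-2\bar\varphi(v^*)-2\eta$. Together with \eqref{eq:lower} this gives
\[
\|z_{n-1}-p_N\|^2-\|z_n-p_N\|^2\ge\tfrac14a_n^2+2q_n-\theta(\eta)-2\eta .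
\]
Summing, dividing by $M$ and letting $M\to\infty$ yields $\limsup_M\alpha_M\le4\theta(\eta)+8\eta$ for every $\eta>0$, so $\alpha_M\to0$.

\emph{The approximate potential.} By \eqref{eq:sweepprox}, $\langle D^{n+1},\mathbf x^n-\mathbf x^{n+1}\rangle\ge F(\mathbf x^{n+1})-F(\mathbf x^n)$. Inserting this in \eqref{eq:prepot} gives
\[
E_{n+1}+\langle D^*,v_{n+1}-v_n\rangle+F(\mathbf x^{n+1})-F(\mathbf x^n)\le\Gamma a_{n+1}b_n,
\]
which is \eqref{eq:potential} for the new $q_n$.

Lemma~\ref{lem:seq} now gives $D^n\to D^*$ and $nE_n\to0$, and $\|x_i^{n+1}-x_i^n\|^2\le E_n$ gives the rate.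
\end{proof}

\begin{thebibliography}{1}

\bibitem{cyclic}
\emph{On the method of cyclic projections for convex sets in Hilbert space},
\texttt{https://carma.newcastle.edu.au/\allowbreak jon/\allowbreak Preprints/\allowbreak Talks/\allowbreak Alternating\%20Projections/\allowbreak cyclic\%20projections.pdf}

\end{thebibliography}
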